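# Lines in the rational plane and an infinite antichain of subgroups of Thompson's group $F$

Throughout, $[a,b]=aba^{-1}b^{-1}$, and $G\hookrightarrow H$ means that $G$ is isomorphic to a subgroup of $H$.

## 1. A metabelian group attached to finitely many lines in $\mathbb Q^2$

Let $R=\mathbb Z[x^{\pm1}]$, and let $W=R\rtimes\langle x\rangle\cong\mathbb Z\wr\mathbb Z$ be the set of pairs $(r,m)$ with $r\in R$, $m\in\mathbb Z$, and product
$$(r,m)(r',m')=(r+x^mr',\,m+m').\tag{1}$$
Put $x=(0,1)$ and $u=(1,0)$, and identify $r\in R$ with $(r,0)$. Then $x$ and $u$ generate $W$. There are two homomorphisms $W\to\mathbb Z$, namely $m(r,m)=m$ and $\varepsilon(r,m)=r(1)$; the second is a homomorphism because $(x^mr')(1)=r'(1)$. If $\gamma\in W$ has $m(\gamma)=k$ and $r\in R$, then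
$$\gamma r\gamma^{-1}=x^kr,\qquad [\gamma,r]=(x^k-1)r .\tag{2}$$
We shall use constantly that $R$ is a domain.

**Definition 1.** Let $\chi=(\chi_1,\dots,\chi_n)$, $n\ge2$, be nonzero, pairwise non-proportional homomorphisms $\mathbb Z^2\to\mathbb Z$. We also regard them as functionals on $\mathbb Q^2$; their kernels there are $n$ distinct lines. Put $B=\bigoplus_{i=1}^nR_i$ with each $R_i=R$, and let $v\in\mathbb Z^2$ act on $R_i$ as multiplication by $x^{\chi_i(v)}$. Set
$$\Gamma_\chi=B\rtimes\mathbb Z^2,\qquad \pi:\Gamma_\chi\to\mathbb Z^2\ \text{ the projection.}$$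

Since $\chi_1,\chi_2$ are not proportional, $\bigcap_i\ker\chi_i=0$, so
$$\Gamma_\chi\to W^n,\qquad \big((r_i)_i,v\big)\mapsto\big((r_i,\chi_i(v))\big)_i\tag{3}$$
is an injective homomorphism. Its image consists of the tuples $(w_i)$ for which $(m(w_1),\dots,m(w_n))$ lies in the image of $\mathbb Z^2$ under $(\chi_1,\dots,\chi_n)$.

For a finite set $S$ of lines in $\mathbb Q^2$ with $|S|\ge2$ we use normalized functionals. A line is a point of $\mathbb P^1(\mathbb Q)$, with coordinate $t=v_2/v_1$. If $t=\beta/\alpha$ in lowest terms with $\alpha>0$, put $\chi_t(v)=-\beta v_1+\alpha v_2$; put $\chi_\infty(v)=v_1$. Each $\chi_s:\mathbb Z^2\to\mathbb Z$ is onto and vanishes on the line $s$. Write $\Gamma_S=\Gamma_{(\chi_s)_{s\in S}}$.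

Two examples. For $S=\{\infty,0\}$ the functionals are $v_1,v_2$, and $\Gamma_S=W\times W$. For $S=\{\infty,0,-1\}$ they are $v_1,\,v_2,\,v_1+v_2$, and $\Gamma_S=\{(w_1,w_2,w_3)\in W^3: m(w_3)=m(w_1)+m(w_2)\}$.

What is this for? We shall see that $\Gamma_S$ remembers the configuration $S$ up to a rational linear change of coordinates, and that it remembers it even under embeddings, not only under isomorphisms. All these groups lie in Thompson's group $F$. Four points on a projective line have a cross-ratio, so four lines carry a rational parameter, and embeddings must respect it. This produces infinitely many finitely generated subgroups of $F$, none of which embeds in another.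

## 2. Biembeddability classes and well quasi-orders

Let $PL_o(I)$ be the group of orientation-preserving piecewise linear homeomorphisms of $I=[0,1]$, each with finitely many breakpoints, and let $X$ be the class of its finitely generated subgroups. Thompson's group $F\le PL_o(I)$ consists of the elements with breakpoints in $\mathbb Z[1/2]$ and slopes integral powers of $2$.

**Definition 2.** Groups $G,H$ are *biembeddable* if $G\hookrightarrow H$ and $H\hookrightarrow G$. On the set $[X]$ of biembeddability classes of groups in $X$ the relation $\hookrightarrow$ is a partial order. $[F]$ is the set of classes of finitely generated subgroups of $F$. More generally, for $K\hookrightarrow F$, $[K]\subseteq[F]$ is the set of classes of finitely generated subgroups of $K$.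

Biembeddable is weaker than isomorphic. Let $W'=R\rtimes\langle x^2\rangle\le W$. Then $W\cong\langle x^2,u\rangle\le W'\le W$, so $W$ and $W'$ are biembeddable. But the abelianization of $W$ is $R/(x-1)R\times\mathbb Z\cong\mathbb Z^2$, while that of $W'$ is $R/(x^2-1)R\times\mathbb Z\cong\mathbb Z^3$.

**Definition 3.** A partial order is *well quasi-ordered* (WQO) if it has no infinite strictly descending sequence and no infinite antichain; equivalently, every sequence $(a_i\mid i>0)$ has some $a_i\le a_j$ with $i<j$.

For example $\mathbb N$ is WQO, and so is $\mathbb N^2$ with the componentwise order (Dickson's lemma). An infinite set ordered by equality is not.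

Question 65 of "Cohomological and Metric Properties of Groups of Homeomorphisms of R" (https://ems.press/content/serial-article-files/46748) asks whether $[F]$ is WQO. The answer is no. We prove three theorems. Recall that a group is metabelian if its commutator subgroup is abelian; every subgroup of $W^n$ is metabelian, since $W^n/R^n$ is abelian.

**Theorem A.** For $m\ge2$ let $H_m=\langle g_m,h\rangle\le W^4$, where
$$g_m=(x,\;x,\;x^2,\;x^{m+1}),\qquad h=(u,\;ux,\;ux,\;ux).$$
Each $H_m$ is a 2-generated metabelian group embedding in $F$, and $H_m\not\hookrightarrow H_{m'}$ for $m\ne m'$. Hence $[F]$, and already $[W^4]$, is not WQO.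

**Theorem B.** Every countable poset in which each principal ideal $\{q:q\le p\}$ is finite embeds, as a poset, into $[F]$, using only classes of 3-generated metabelian groups (all of which embed in $(\mathbb Z\wr\mathbb Z)\wr\mathbb Z$).

**Theorem C.** $[W^n]$ is WQO if and only if $n\le2$.

Theorem A violates the antichain half of Definition 3. Whether $[F]$ contains an infinite strictly descending sequence is a separate matter, on which nothing is claimed here.

## 3. Copies of $W^n$ inside $F$

**Lemma 4.** $W^n\hookrightarrow F$ for all $n$.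

**Step 1: a copy of $W$.** Let $f_0(t)=2t$ on $[0,\frac14]$, $f_0(t)=t+\frac14$ on $[\frac14,\frac12]$, and $f_0(t)=\frac t2+\frac12$ on $[\frac12,1]$. Then $f_0\in F$ and $f_0(t)>t$ on $(0,1)$; in particular $f_0$ has infinite order. Also $f_0(\frac12)=\frac34$. Let $f_1$ be the copy of $f_0$ on $[\frac12,\frac34]$, that is $f_1(t)=\frac12+\frac14f_0(4t-2)$ there, and the identity elsewhere. The affine map $t\mapsto\frac12+\frac t4$ preserves dyadic points, and conjugation by it preserves slopes, so $f_1\in F$.

The element $f_0^if_1f_0^{-i}$ is supported in $[f_0^i(\frac12),f_0^{i+1}(\frac12)]$. For different $i$ these intervals have disjoint interiors, and each of these elements has infinite order, so they freely generate a free abelian group $N$. Every element of $N$ is the identity near $0$, and $f_0^k$ with $k\ne0$ is not, so $N\cap\langle f_0\rangle=1$. Conjugation by $f_0$ shifts the basis of $N$. Hence $\langle f_1,f_0\rangle=N\rtimes\langle f_0\rangle\cong W$, with $f_0^if_1f_0^{-i}$ corresponding to $x^i\in R$ and $f_0$ to $x$.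

**Step 2: products.** Placing a copy of $F$ on each interval $[k2^{-l},(k+1)2^{-l}]$, $0\le k<2^l$, gives $F^{2^l}\hookrightarrow F$. With $2^l\ge n$ we get $W^n\hookrightarrow F^{2^l}\hookrightarrow F$. $\square$

## 4. Subgroups of $W$, and what products can give

We start with one copy of $W$. The following facts are also used at the end.

**Lemma 5.** Let $R^N\rtimes\langle x\rangle$ be the group in which $x$ acts on $R^N$ as multiplication by $x$.

(a) For $t\in W$ with $m(t)=\mu$ and $b\in R$, the assignment $x\mapsto t$, $u\mapsto b$ extends to a homomorphism $W\to W$, $(r,m)\mapsto \big(r(x^\mu)\,b\big)\,t^m$. It is injective if $\mu\ne0\ne b$.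

(b) $R^N\rtimes\langle x\rangle\hookrightarrow W$.

(c) Every nonabelian subgroup of $R^N\rtimes\langle x\rangle$ contains a copy of $W$.

*Proof.* (a) By (2), $\big(r(x^\mu)b\big)t^m\big(r'(x^\mu)b\big)t^{m'}=\big(r(x^\mu)b+x^{\mu m}r'(x^\mu)b\big)t^{m+m'}$, which is the image of the product (1). If the image of $(r,m)$ is trivial, applying the homomorphism $m$ gives $\mu m=0$, so $m=0$; then $r(x^\mu)b=0$, so $r=0$.

(b) Use $(r_0,\dots,r_{N-1};m)\mapsto\big(\sum_jx^jr_j(x^N),\,Nm\big)$. Multiplying all $r_j$ by $x^m$ multiplies the first entry by $x^{Nm}$, so this is a homomorphism. It is injective because $R$ is free over $\mathbb Z[x^{\pm N}]$ on $1,x,\dots,x^{N-1}$.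

(c) Let $K$ be nonabelian. Then $K\not\le R^N$, so $K$ contains $t$ with $x$-exponent $\mu\ne0$, and $K$ contains a commutator $0\ne a\in R^N$. As in (a), $(r,k)\mapsto\big(r(x^\mu)a\big)t^k$ is a homomorphism from $W$ onto $\langle a,t\rangle$; it is injective because some coordinate of $a$ is nonzero. $\square$

The case of $[W]$ can now be done by hand. The group $W$ is torsion-free, so a finitely generated abelian subgroup is some $\mathbb Z^d$, and every $\mathbb Z^d$ occurs inside $R$. A nonabelian $K\le W$ satisfies $W\hookrightarrow K\le W$ by Lemma 5(c). So $[W]$ is the chain $\mathbb Z^0<\mathbb Z^1<\mathbb Z^2<\cdots<W$, and it is WQO.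

To leave this chain one might first take direct products $W^n\times\mathbb Z^e$. They cannot form an infinite antichain: $n\le n'$ and $e\le e'$ imply $W^n\times\mathbb Z^e\hookrightarrow W^{n'}\times\mathbb Z^{e'}$, and by Dickson's lemma every sequence of pairs $(n,e)$ contains such a comparison. The number of factors is not enough. The factors have to be tied together, and the groups $\Gamma_S$ do this through a common $\mathbb Z^2$.

## 5. Three lines carry no invariant

**Lemma 6.** Let $S,T\subset\mathbb P^1(\mathbb Q)$ be finite with at least two elements each. If $gS\subseteq T$ for some $g\in PGL_2(\mathbb Q)$, then $\Gamma_S\hookrightarrow\Gamma_T$.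

*Proof.* Represent $g$ by an invertible integer matrix; scaling does not change its action on lines. For $s\in S$ the functional $\chi_{gs}\circ g$ is nonzero and vanishes on $s$, so $\chi_{gs}\circ g=n_s\chi_s$ with $0\ne n_s\in\mathbb Q$. Since $\chi_s$ maps $\mathbb Z^2$ onto $\mathbb Z$ and $\chi_{gs}\circ g$ is integer-valued on $\mathbb Z^2$, $n_s\in\mathbb Z$. Send $\big((r_s)_s,v\big)$ to the element with $\mathbb Z^2$-part $gv$, coordinate $r_s(x^{n_s})$ at $gs$, and $0$ at the other places. The action is respected: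
$$x^{\chi_s(v)}r_s\ \mapsto\ x^{n_s\chi_s(v)}r_s(x^{n_s})=x^{\chi_{gs}(gv)}r_s(x^{n_s}).$$
So this is a homomorphism. It is injective since $g$ and the substitutions $x\mapsto x^{n_s}$ are injective. $\square$

The group $PGL_2(\mathbb Q)$ is transitive on ordered triples of distinct points of $\mathbb P^1(\mathbb Q)$. So by Lemma 6 any two $\Gamma_S,\Gamma_T$ with $|S|=|T|=3$ are biembeddable, and likewise with two lines. An attempt to build an antichain from the $\Gamma_S$ with three lines stops exactly here: all of them give one class. With four lines transitivity fails, and we need the converse of Lemma 6: an embedding must induce a projective map.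

## 6. Commutation recovers the lines

For $a\in B$ let $\operatorname{supp}a=\{i:a_i\ne0\}$, and for $v\in\mathbb Z^2$ let $(v-1)a$ be the element with coordinates $(x^{\chi_i(v)}-1)a_i$. For $\gamma\in\Gamma_\chi$ we have $[\gamma,a]=(\pi(\gamma)-1)a$, and $R$ is a domain, so
$$\gamma \text{ commutes with } a\iff(\pi(\gamma)-1)a=0\iff\chi_i(\pi(\gamma))=0\ \text{ for all } i\in\operatorname{supp}a.\tag{4}$$
Commuting is preserved by injective homomorphisms in both directions, and (4) translates it into statements about the lines $\ker\chi_i$. This is the whole mechanism.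

**Definition 7.** A subgroup $H\le\Gamma_\chi$ is *full* if $\pi(H)$ has finite index in $\mathbb Z^2$ and $H\cap R_i\ne0$ for every $i$.

For example $\Gamma_\chi$ is full in itself. The complement $\mathbb Z^2$ is not full, since it meets $B$ trivially. Here is the criterion we use in practice.

**Lemma 8.** Let $H\le\Gamma_\chi$ with $\pi(H)$ of finite index in $\mathbb Z^2$, and suppose some $b\in H\cap B$ has all coordinates nonzero. Then $H$ is full.

*Proof.* $H\cap B$ is stable under conjugation by $H$, so it is a module over $\mathbb Z[\pi(H)]$. For each $j$ pick $0\ne v_j\in\pi(H)\cap\ker\chi_j$. Fix $i$. The element $\prod_{j\ne i}(v_j-1)\,b$ lies in $H\cap B$. For $j\neq i$ its $j$-coordinate is $0$, because of the factor $v_j-1$. Its $i$-coordinate is $\prod_{j\ne i}(x^{\chi_i(v_j)}-1)\,b_i\ne0$, because $v_j$ lies on a line different from $\ker\chi_i$. $\square$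

**Lemma 9 (rigidity).** Let $H\le\Gamma_\chi$ be full and let $\theta:H\to\Gamma_{\chi'}$ be an injective homomorphism, where $\Gamma_{\chi'}=B'\rtimes\mathbb Z^2$ with projection $\pi'$. Then there are $\varphi\in GL_2(\mathbb Q)$ and an injection $i\mapsto j(i)$ with $\varphi(\ker\chi_i)=\ker\chi'_{j(i)}$ for all $i$.

*Proof.*

**Step 1: test elements.** We need nonzero elements of each $R_i$ whose images are known to lie in $B'$; commutators do this. Let $D=[H,H]\subseteq B$. Then $\theta(D)\subseteq[\Gamma_{\chi'},\Gamma_{\chi'}]\subseteq B'$. For each $i$ take $0\ne a\in H\cap R_i$ and $h\in H$ with $\chi_i(\pi(h))\ne0$, which exists since $\pi(H)$ has finite index. Then $c_i:=[h,a]=(\pi(h)-1)a$ is a nonzero element of $D\cap R_i$, and $0\ne\theta(c_i)\in B'$.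

**Step 2: if $\theta(h)\in B'$, then $h\in B$.** This and Step 3 make $\theta$ descend to the quotients in $\mathbb Z^2$. Here $\theta(h)$ commutes with every $\theta(c_i)$, because $B'$ is abelian. So $h$ commutes with every $c_i$, and by (4) $\chi_i(\pi(h))=0$ for all $i$. Hence $\pi(h)=0$.

**Step 3: if $h\in H\cap B$, then $\theta(h)\in B'$.** Suppose $w=\pi'(\theta(h))\ne0$. Since $h$ commutes with $c_1$ and $c_2$, (4) in $\Gamma_{\chi'}$ gives
$$\emptyset\ne\operatorname{supp}\theta(c_i)\subseteq\{j:\chi_j'(w)=0\}\qquad(i=1,2).$$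
The set on the right has at most one element, because the $\ker\chi'_j$ are distinct lines and $w\ne0$. So $\operatorname{supp}\theta(c_1)=\operatorname{supp}\theta(c_2)=\{j\}$. Choose $h_1\in H$ with $\chi_1(\pi(h_1))=0\ne\chi_2(\pi(h_1))$: take $\pi(h_1)$ to be a nonzero element of $\pi(H)\cap\ker\chi_1$. Then $h_1$ commutes with $c_1$, so $\chi'_j(\pi'\theta(h_1))=0$. So $\theta(h_1)$ commutes with $\theta(c_2)$, and so $h_1$ commutes with $c_2$. This contradicts (4), since $\chi_2(\pi(h_1))\ne0$.

**Step 4: the linear map.** By Steps 2 and 3, $\theta^{-1}(B')=H\cap B$. Hence $\theta$ induces an injective homomorphism $\pi(H)\cong H/(H\cap B)\to\mathbb Z^2$. Since $\pi(H)$ has finite index in $\mathbb Z^2$, this extends to $\varphi\in GL_2(\mathbb Q)$.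

**Step 5: lines go to lines.** Given $i$, pick $j\in\operatorname{supp}\theta(c_i)$ and $h\in H$ with $0\ne v=\pi(h)\in\ker\chi_i$. Then $h$ commutes with $c_i$, so $\theta(h)$ commutes with $\theta(c_i)$, and (4) gives $\chi_j'(\varphi(v))=0$. Thus the line $\varphi(\ker\chi_i)$ equals $\ker\chi'_j$. Put $j(i)=j$. This is injective because the lines $\ker\chi_i$ are distinct. $\square$

**Corollary 10.** $\Gamma_S\hookrightarrow\Gamma_T$ if and only if $gS\subseteq T$ for some $g\in PGL_2(\mathbb Q)$.

*Proof.* One direction is Lemma 6. The other is Lemma 9 with $H=\Gamma_S$. $\square$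

## 7. Cross-ratios, and the proof of Theorem A

For distinct $a,b,c\in\mathbb P^1(\mathbb Q)$ and any $d$, let $\mathrm{cr}(a,b,c,d)$ be the image of $d$ under the unique element of $PGL_2(\mathbb Q)$ taking $(a,b,c)$ to $(\infty,0,1)$. It is invariant: $\mathrm{cr}(ga,gb,gc,gd)=\mathrm{cr}(a,b,c,d)$ for $g\in PGL_2(\mathbb Q)$. Clearly $\mathrm{cr}(\infty,0,1,\lambda)=\lambda$.

**Lemma 11.** Let $Y=\{a,b,c,d\}$ consist of four distinct points and let $\lambda=\mathrm{cr}(a,b,c,d)$. The set of cross-ratios of all orderings of $Y$ is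
$$\Big\{\lambda,\ \tfrac1\lambda,\ 1-\lambda,\ \tfrac1{1-\lambda},\ \tfrac\lambda{\lambda-1},\ \tfrac{\lambda-1}\lambda\Big\}=\{\sigma(\lambda)\},$$
where $\sigma$ runs over the six Möbius maps preserving $\{0,1,\infty\}$.

*Proof.* We may take $Y=\{\infty,0,1,\lambda\}$. The map $t\mapsto\lambda/t$ exchanges $\infty\leftrightarrow0$ and $1\leftrightarrow\lambda$. The map $t\mapsto(t-\lambda)/(t-1)$ exchanges $\infty\leftrightarrow1$ and $0\leftrightarrow\lambda$; it is invertible because $\lambda\ne1$. Together they generate a group permuting $Y$ transitively. So any ordering of $Y$ can be moved, without changing its cross-ratio, to one whose last entry is $\lambda$. If the first three entries are then some permutation of $\infty,0,1$, the cross-ratio is $\sigma(\lambda)$, where $\sigma$ is the Möbius map taking this permuted triple to $(\infty,0,1)$. The six permutations give the six maps listed. $\square$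

For example, $\{\infty,0,1,2\}$ gives $\{2,\frac12,-1\}$ and $\{\infty,0,1,3\}$ gives $\{3,\frac13,-2,-\frac12,\frac32,\frac23\}$. These sets are disjoint, so no element of $PGL_2(\mathbb Q)$ takes the first 4-set to the second.

*Proof of Theorem A.*

**Step 1: put $H_m$ inside a group with four lines.** Let $m\ge2$ and
$$\chi_1=v_1,\quad\chi_2=v_1+v_2,\quad\chi_3=2v_1+v_2,\quad\chi_4=(m+1)v_1+v_2 .$$
These are pairwise non-proportional; for $\chi_3,\chi_4$ this uses $m\ne1$. The values $\chi_i(e_1)$ are $1,1,2,m+1$ and the values $\chi_i(e_2)$ are $0,1,1,1$. Since $ux=(1,0)(0,1)=(1,1)$, the embedding (3) identifies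
$$g_m=(0,e_1),\qquad h=(b,e_2),\qquad b=(1,1,1,1).$$
So $H_m\le\Gamma_\chi\le W^4$. It is $2$-generated and metabelian, it embeds in $F$ by Lemma 4, and $\pi(H_m)=\mathbb Z^2$.

**Step 2: $H_m$ is full.** We look for an element as in Lemma 8. We have $g_mh=(e_1b,\,e_1+e_2)$, where $e_1b$ denotes the action of $e_1$ on $b$, and $hg_m=(b,\,e_1+e_2)$, so
$$[g_m,h]=(g_mh)(hg_m)^{-1}=(e_1-1)b=\big(x^{\chi_i(e_1)}-1\big)_{i}.$$
All coordinates are nonzero since $\chi_i(e_1)\ne0$. Lemma 8 applies.

**Step 3: an embedding gives a projective map.** The lines $\ker\chi_i$ have coordinates $t=v_2/v_1$ equal to $\infty,-1,-2,-(m+1)$. The map $t\mapsto-t-1$ carries them to $P_m=\{\infty,0,1,m\}$. Suppose $H_m\hookrightarrow H_{m'}\le\Gamma_{\chi'}$. By Lemma 9 there is an element of $PGL_2(\mathbb Q)$ carrying the four-element set $P_m$ into, hence onto, the four-element set $P_{m'}$.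

**Step 4: recover $m$.** By invariance, $P_m$ and $P_{m'}$ have the same set of cross-ratios over all orderings. By Lemma 11 this set for $P_m$ is $\{m,\frac1m,1-m,\frac1{1-m},\frac m{m-1},\frac{m-1}m\}$. Its maximum is $m$: since $m\ge2$ we have $\frac m{m-1}\le2\le m$, and the other four values are at most $1$. Hence $m=m'$.

So $H_2,H_3,\dots$ represent an infinite antichain in $[W^4]\subseteq[F]$, and neither order is WQO. $\blacksquare$

## 8. Generic points on the projective line, and the proof of Theorem B

By Corollary 10, the order on the groups $\Gamma_S$ is inclusion of finite subsets of $\mathbb P^1(\mathbb Q)$ up to projective maps. If the points are chosen so that no projective map can interfere, plain inclusion remains, and inclusion of finite sets realizes every poset in Theorem B.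

**Lemma 12.** For every finite $S$ with $|S|\ge2$, the group $K_S=\langle\mathbb Z^2,(1,\dots,1)\rangle\le\Gamma_S$ is 3-generated, metabelian, biembeddable with $\Gamma_S$, and embeds in $F$ and in $(\mathbb Z\wr\mathbb Z)\wr\mathbb Z$.

*Proof.* It is generated by $e_1,e_2$ and $(1,\dots,1)\in B$. By Lemma 8 it contains some $0\ne a^{(s)}\in R_s$ for every $s\in S$. Since $\chi_s$ is onto $\mathbb Z$, the $\mathbb Z[\mathbb Z^2]$-module generated by $a^{(s)}$ is $Ra^{(s)}$, which is isomorphic to $R_s$ as a module because $R$ is a domain. So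
$$\langle\mathbb Z^2,\ a^{(s)}\ (s\in S)\rangle=\Big(\bigoplus_sRa^{(s)}\Big)\rtimes\mathbb Z^2\cong\Gamma_S,$$
that is, $\Gamma_S\hookrightarrow K_S\le\Gamma_S$. Finally $\Gamma_S\le W^{|S|}$, which embeds in $F$ by Lemma 4 and in $W\wr\mathbb Z$ as the product of $|S|$ of the copies of $W$ in the base group. $\square$

**Lemma 13.** There is an infinite $X\subset\mathbb P^1(\mathbb Q)$ in which distinct 4-subsets are never $PGL_2(\mathbb Q)$-equivalent.

*Proof.* Call a set good if distinct 4-subsets of it are inequivalent. Start with three points, a good set for trivial reasons. Given a finite good set, we claim that a new point $p$ can be added outside finitely many forbidden values. Two distinct 4-subsets of the enlarged set that are not both old are of one of two kinds.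

First, $\{a,b,c,p\}$ and an old 4-subset. If they are equivalent, $\mathrm{cr}(a,b,c,p)$ is one of the finitely many cross-ratios of old 4-subsets. Since $p\mapsto\mathrm{cr}(a,b,c,p)$ is a Möbius map, finitely many $p$ are excluded.

Second, $\{a,b,c,p\}$ and $\{a',b',c',p\}$ with $\{a,b,c\}\ne\{a',b',c'\}$. If they are equivalent, Lemma 11 gives $\mathrm{cr}(a,b,c,p)=\sigma(\mathrm{cr}(a',b',c',p))$ for one of the six $\sigma$ preserving $\{0,1,\infty\}$. Both sides are Möbius functions of $p$. They are different functions, because the preimage of $\{0,1,\infty\}$ is $\{a,b,c\}$ for the first and $\{a',b',c'\}$ for the second. Two different Möbius functions agree in at most two points. So again finitely many $p$ are excluded.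

As $\mathbb P^1(\mathbb Q)$ is infinite, the construction continues forever. Any two 4-subsets of the union $X$ already lie in a finite stage, so $X$ is good. $\square$

*Proof of Theorem B.*

**Step 1: inside $X$, embedding means inclusion.** Let $S,T\subset X$ be finite, $|S|\ge5$, $|T|\ge 2$, and $gS\subseteq T$ with $g\in PGL_2(\mathbb Q)$. For every 4-subset $Y\subseteq S$, the set $gY\subset X$ is a 4-subset equivalent to $Y$, so $gY=Y$. Since $|S|\ge5$, each $\{s\}$ is the intersection of the 4-subsets of $S$ containing $s$; hence $gs=s$. So $S=gS\subseteq T$. With Corollary 10, $\Gamma_S\hookrightarrow\Gamma_T$ if and only if $S\subseteq T$.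

**Step 2: encode the poset.** Let $P$ be a countable poset with finite principal ideals. Fix $X_0\subset X$ with $|X_0|=5$ and an injection $p\mapsto x_p$ of $P$ into $X\setminus X_0$. Put $S_p=X_0\cup\{x_q:q\le p\}$, a finite set. If $p\le p'$ then $S_p\subseteq S_{p'}$ by transitivity. If $S_p\subseteq S_{p'}$ then $x_p\in S_{p'}$, so $p\le p'$. By Step 1 and Lemma 12,
$$p\le p'\iff S_p\subseteq S_{p'}\iff K_{S_p}\hookrightarrow K_{S_{p'}} .$$
So $p\mapsto[K_{S_p}]$ is an embedding of posets into $[F]$. Lemma 12 supplies the remaining properties. $\blacksquare$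

## 9. Three copies of $W$ tied by their augmentations

We turn to Theorem C and first show that $[W^n]$ is not WQO for $n\ge3$. Since $[W^3]\subseteq[W^n]$, it suffices to find an infinite antichain in $[W^3]$. Section 5 shows that three lines in $\mathbb Q^2$ are useless, so we keep the full $\mathbb Z^3$ of $m$-values and tie the three copies of $W$ through the other homomorphism $\varepsilon$. For two factors such a tie carries no parameter. Indeed, for $c\ge1$ consider
$$\{(w_1;w_2)\in W^2:\varepsilon(w_1)=c\,m(w_2),\ \varepsilon(w_2)=m(w_1)\}.$$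
The map $(r,m)\mapsto(r(x^c),cm)$ multiplies $m$ by $c$ and keeps $\varepsilon$; applied to $w_2$, it embeds this group in the group with $c=1$. The map $(r,m)\mapsto(cr,m)$ multiplies $\varepsilon$ by $c$ and keeps $m$; applied to $w_1$, it embeds the group with $c=1$ in this one. With three factors a cyclic product survives.

**Proposition 14.** For an integer $c\ge1$ let
$$G_c=\{(w_1,w_2,w_3)\in W^3:\ \varepsilon(w_1)=m_2-c\,m_3,\ \ \varepsilon(w_2)=m_3-m_1,\ \ \varepsilon(w_3)=m_1-m_2\},\qquad m_i=m(w_i).$$
The groups $G_c$ are finitely generated, and $G_c\hookrightarrow G_{c'}$ only if $c=c'$.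

*Proof.*

**Step 1: structure of $G_c$.** $G_c$ is a subgroup because $\varepsilon$ and $m$ are homomorphisms. Let $\pi=(m_1,m_2,m_3):G_c\to\mathbb Z^3$. It is onto, since the values $\varepsilon(w_i)$ can be prescribed after the $m_i$. Its kernel is $A=\bigoplus_i(x-1)R_i$, since $r(1)=0$ means $r\in(x-1)R$. A lift of $v\in\mathbb Z^3$ acts on $R_i$ as $x^{v_i}$, so $A$ is generated as a module by the three elements $(x-1)_i\in R_i$. Together with lifts of a basis of $\mathbb Z^3$ these generate $G_c$. Let $\chi_i$ be the $i$-th coordinate on $\mathbb Z^3$. As in (4), $\gamma\in G_c$ commutes with $a\in A$ if and only if $\chi_i(\pi(\gamma))=0$ for all $i\in\operatorname{supp}a$. We call this (4) as well. Put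
$$f_1(v)=v_2-cv_3,\qquad f_2(v)=v_3-v_1,\qquad f_3(v)=v_1-v_2,$$
so that the $i$-th coordinate of an element over $v$ has $\varepsilon=f_i(v)$.

Let $\theta:G_c\to G_{c'}$ be an embedding; primes denote objects of $G_{c'}$. Let $D=[G_c,G_c]\subseteq A$; then $\theta(D)\subseteq A'$. Taking $t$ with $\pi(t)=e_i$ we see that $[t,(x-1)_i]=((x-1)^2)_i$ is a nonzero element of $D\cap R_i$. Let $c_i$ be any nonzero element of $D\cap R_i$, for $i=1,2,3$, and let $J_i=\operatorname{supp}\theta(c_i)\ne\emptyset$.

**Step 2: $J_i\not\subseteq J_k$ for $i\ne k$.** This is the substitute for "distinct lines". Choose $h$ with $\chi_k(\pi(h))=0\ne\chi_i(\pi(h))$. Then $h$ commutes with $c_k$, so $\chi'_j(\pi'\theta(h))=0$ for $j\in J_k$. If $J_i\subseteq J_k$, it follows that $\theta(h)$ commutes with $\theta(c_i)$, so $h$ commutes with $c_i$, against (4).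

**Step 3: $\theta^{-1}(A')=A$.** If $\theta(h)\in A'$, then $\theta(h)$ commutes with all $\theta(c_i)$, so $h$ commutes with all $c_i$, so $\pi(h)=0$. Conversely let $a\in A$ and suppose $w=\pi'\theta(a)\ne0$. Since $a$ commutes with all $c_i$, we get $J_1,J_2,J_3\subseteq\{j:w_j=0\}$, a set with at most two elements. Such a set does not have three pairwise incomparable nonempty subsets, against Step 2.

**Step 4: the induced map is monomial.** By Step 3, $\theta$ induces an injective $\varphi:\mathbb Z^3\to\mathbb Z^3$. If $v\in\ker\chi_i$, a lift of $v$ commutes with $c_i$, so $\varphi(v)\in\bigcap_{j\in J_i}\ker\chi'_j$. So the rank-2 group $\varphi(\ker\chi_i)$ lies in a group of rank $3-|J_i|$, and $|J_i|=1$. Write $J_i=\{\sigma(i)\}$. By Step 2, $\sigma$ is a permutation. It does not depend on the choice of the $c_i$: it is determined by $\varphi(\ker\chi_i)\subseteq\ker\chi'_{\sigma(i)}$, since a rank-2 group lies in at most one of the $\ker\chi_j'$. As $c_i$ was arbitrary,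
$$\theta(D\cap R_i)\subseteq R'_{\sigma(i)}.\tag{5}$$
Moreover $\chi'_{\sigma(i)}\circ\varphi$ vanishes on $\ker\chi_i$, so
$$\chi'_{\sigma(i)}\circ\varphi=n_i\chi_i,\qquad 0\ne n_i\in\mathbb Z,\tag{6}$$
where $n_i\ne0$ because the image of $\varphi$ has rank $3$.

**Step 5: $\theta(A\cap R_k)\subseteq R'_{\sigma(k)}$.** This extends (5) from $D$ to $A$. Let $a_k\in A\cap R_k$ and $\pi(t)=(1,1,1)$. Then $[t,a_k]\in D\cap R_k$, so by (5) $(\pi'\theta(t)-1)\theta(a_k)\in R'_{\sigma(k)}$; here $\theta(a_k)\in A'$ by Step 3. By (6) all coordinates of $\varphi(1,1,1)$ are nonzero. So in each place $j\ne\sigma(k)$ the coordinate of $\theta(a_k)$ is killed by some $x^n-1\ne0$, and hence is $0$.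

**Step 6: if $v_i=0$ and $f_i(v)=0$, then $f'_{\sigma(i)}(\varphi(v))=0$.** Now the twist enters. Let $\pi(h)=v$. The $i$-th coordinate of $h$ is some $r\in R$ with $r(1)=f_i(v)=0$, so $r\in(x-1)R$. Multiplying $h$ by an element of $A\cap R_i$, we may assume $r=0$. Let $\pi(t)=e_i$. Then $[t,h]\in A$ has zero $i$-coordinate, so it is a sum of elements of $A\cap R_k$ with $k\ne i$, and by Step 5 $\theta([t,h])$ has zero $\sigma(i)$-coordinate. By (6) the $\sigma(i)$-coordinates of $\theta(t)$ and $\theta(h)$ are $(*,n_i)$ and $(r',0)$. By (2) their commutator is $(x^{n_i}-1)r'$. So $r'=0$, and $f'_{\sigma(i)}(\varphi(v))=r'(1)=0$.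

**Step 7: a cyclic product.** The conditions $v_i=0$, $f_i(v)=0$ cut out the lines
$$L_1=\langle(0,c,1)\rangle,\qquad L_2=\langle(1,0,1)\rangle,\qquad L_3=\langle(1,1,0)\rangle$$
in $\mathbb Q^3$. By (6) and Step 6, $\varphi$ maps $L_i$ onto $L'_{\sigma(i)}$. Consider
$$\frac{v_2}{v_3}\Big|_{L_1}\cdot\frac{v_3}{v_1}\Big|_{L_2}\cdot\frac{v_1}{v_2}\Big|_{L_3}=c\cdot1\cdot1=c .$$
With indices mod $3$ it is $\prod_i\frac{v_{i+1}}{v_{i+2}}\big|_{L_i}$. For $v\in L_k$, (6) says $\varphi(v)_{\sigma(l)}=n_lv_l$. If $\sigma$ is cyclic (or the identity), then $\sigma(k)+1=\sigma(k+1)$ and $\sigma(k)+2=\sigma(k+2)$, so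
$$c'=\prod_k\frac{n_{k+1}v_{k+1}}{n_{k+2}v_{k+2}}\Big|_{L_k}=c,$$
because the factors $n$ cancel around the cycle. If $\sigma$ is a transposition, then $\sigma(k)+1=\sigma(k+2)$ and $\sigma(k)+2=\sigma(k+1)$, each fraction is inverted, and $c'=c^{-1}$. Since $c,c'$ are integers $\ge1$, in both cases $c=c'$. $\square$

So $\{G_c:c\ge1\}$ gives an infinite antichain in $[W^3]$, and $[W^n]$ is not WQO for $n\ge3$.

## 10. Lifting homomorphisms from $W/(x-1)^eR$ to $W$

It remains to show that $[W^2]$ is WQO; then so are its subsets $[W^n]$ with $n\le2$. The plan is to find, up to biembeddability, all finitely generated $G\le W^2$. For that we must embed an unknown $G$ into a few explicit groups, whose definitions involve only the quotients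
$$W_e=W/(x-1)^eR,\qquad e=1,2.$$
Here $(x-1)^eR$ is an ideal, hence normal in $W$. Both $m$ and $\varepsilon$ are defined on $W_e$ for $e\ge1$. We write $\bar w$ for the image of $w$ in $W_e$.

For $k,l\ge1$ put
$$s_{k,l}(r,m)=\big(l\,r(x^k),\,km\big).$$
By (1) this is an endomorphism of $W$, and it is injective. Since $(x-1)^e$ divides $(x^k-1)^e$, it induces an endomorphism of $W_e$, also written $s_{k,l}$. Clearly
$$s_{k,l}s_{k',l'}=s_{kk',\,ll'} ,\qquad m\circ s_{k,l}=k\,m,\qquad \varepsilon\circ s_{k,l}=l\,\varepsilon.\tag{7}$$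

*The case $e=1$.* $W_1=\mathbb Z^2$ via $(\varepsilon,m)$, since $x$ acts trivially on $R/(x-1)R=\mathbb Z$.

*The case $e=2$.* $W_2$ consists of triples $(\alpha,\beta,m)$, representing $(\alpha+\beta(x-1),m)$. Since $x^m\equiv1+m(x-1)$ mod $(x-1)^2$,
$$(\alpha,\beta,m)(\alpha',\beta',m')=(\alpha+\alpha',\ \beta+\beta'+m\alpha',\ m+m').\tag{8}$$
This is the integral Heisenberg group, with $\varepsilon=\alpha$, $\bar x=(0,0,1)$, $\bar u=(1,0,0)$, and
$$[(\alpha,\beta,m),(\alpha',\beta',m')]=(0,\ m\alpha'-m'\alpha,\ 0).\tag{9}$$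
Define $\tau(\alpha,\beta,m)=(m,\ \alpha m-\beta,\ \alpha)$. This is a homomorphism: by (8) the middle entry of the image of a product is
$$(\alpha+\alpha')(m+m')-\beta-\beta'-m\alpha'=(\alpha m-\beta)+(\alpha'm'-\beta')+\alpha m',$$
which is the middle entry of the product of the images. Also $\tau^2=1$, so $\tau$ is an automorphism. It exchanges $\bar x$ and $\bar u$, and
$$m\circ\tau=\varepsilon,\qquad\varepsilon\circ\tau=m,\qquad\tau s_{k,l}=s_{l,k}\tau\ \text{ on }W_2.\tag{10}$$
The last identity is checked on generators: both sides send $\bar x\mapsto\bar u^k$ and $\bar u\mapsto\bar x^l$.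

**Lemma 15 (lifting).** Let $K\le W$ be finitely generated, $m(K)=p_0\mathbb Z$, $p_0\ge1$. Let $e\ge1$ and let $\rho:K\to W_e$ be a homomorphism with $m\circ\rho=\lambda m$ for an integer $\lambda\ge1$. Then there are $k,l\ge1$ and an injective homomorphism $\Theta:K\to W$ with
$$\overline{\Theta(w)}=s_{k,l}(\rho(w))\ \text{ in }W_e\quad\text{for all }w\in K .$$

Before the proof, three small cases. First, if $K=W$, then $m(\rho(x))=\lambda\neq0$ and $m(\rho(u))=0$. Let $\Theta(x)$ be any lift of $\rho(x)$ and $\Theta(u)\in R$ any nonzero lift of $\rho(u)$; Lemma 5(a) gives an injective $\Theta$ with $k=l=1$.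

Second, the hypothesis $m\circ\rho=\lambda m$ matters. Take $K=W$, $e=1$, $\rho(x)=\rho(u)=(0,1)\in W_1=\mathbb Z^2$. If $\overline\Theta=s_{k,l}\rho$, then $m(\Theta(u))=k\ne0$. But $u$ commutes with $[x,u]\in R$, so $\Theta([x,u])$, a commutator and hence in $R$, is killed by $x^k-1$. So $\Theta([x,u])=0$, and $\Theta$ is not injective.

Third, the factor $l$ is needed. Let $M=2R+(x-1)R$ and $K=M\rtimes\langle x\rangle$. If $a\in M$ then $a(1)$ is even, and $\rho(a\,x^i)=(a(1)/2,\,i)\in W_1$ is a homomorphism with $\lambda=1$. Suppose $\overline\Theta=s_{k,l}\rho$. Then $\mu=\Theta|_M:M\to R$ satisfies $\mu(xa)=x^k\mu(a)$. Split $R$ over $\mathbb Z[x^{\pm k}]$ with basis $1,\dots,x^{k-1}$, and write $\mu(a)=\sum_jx^j\mu_j(a)(x^k)$ with $\mu_j:M\to R$ linear over $R$. Put $q_j=\mu_j(2)/2$. Since $2\mu_j(x-1)=(x-1)\mu_j(2)$, we get $(x-1)q_j=\mu_j(x-1)\in R$ and $2q_j\in R$. As $2$ and $x-1$ are coprime in the unique factorization domain $R$, $q_j\in R$. So $\varepsilon(\mu(2))=2\sum_jq_j(1)$ is even, while it should be $l\cdot1$. Hence $l$ is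 even.

*Proof of Lemma 15.*

**Step 1: turn $K$ into a module.** Let $t\in K$ with $m(t)=p_0$ and $M=K\cap R$, so $K=M\rtimes\langle t\rangle$. Let $S=\mathbb Z[z^{\pm1}]$ act on $M$ with $z$ acting as conjugation by $t$, that is, as $x^{p_0}$. Then $M$ is finitely generated over $S$: multiplying generators of $K$ by powers of $t$, we have $K=\langle t,a_1,\dots,a_r\rangle$ with $a_i\in M$. If $M_0$ is the $S$-submodule generated by the $a_i$, then $M_0\langle t\rangle$ is a subgroup containing the generators, so $M=M_0$. Since $R$ is free over $\mathbb Z[x^{\pm p_0}]$ of rank $p_0$, the inclusion $M\subseteq R$ is an $S$-linear embedding $\iota=(\iota_1,\dots,\iota_{p_0}):M\hookrightarrow S^{p_0}$.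

Put $L=\lambda p_0=m(\rho(t))\ge1$. As $m\circ\rho=\lambda m$ vanishes on $M$, $\rho$ maps $M$ to $R/(x-1)^eR$, and it is $S$-linear if $z$ acts on the target by $x^L$.

**Step 2: rewrite the target in terms of $z$.** We want $\rho|_M$ to be the reduction of a map $M\to S$. Write $x^L-1=(x-1)q(x)$ with $q(1)=L\ne0$. So $z\mapsto x^L$ defines a ring map
$$\mathbb Q[z^{\pm1}]/(z-1)^e\to\mathbb Q[x^{\pm1}]/(x-1)^e .$$
Both sides have dimension $e$ over $\mathbb Q$. The basis element $(z-1)^i$, $0\le i<e$, goes to $(x-1)^iq^i$ with $q$ a unit modulo $(x-1)^e$, so the images are again a basis (triangularly), and the map is an isomorphism. Since $R/(x-1)^e$ is torsion-free as an abelian group (divide with remainder by the monic $(x-1)^e$), it embeds in $\mathbb Q[x^{\pm1}]/(x-1)^e$. So $\rho|_M$ yields an $S$-linear map $\rho_{\mathbb Q}:M\to\mathbb Q[z^{\pm1}]/(z-1)^e$ with $\rho_{\mathbb Q}(a)(x^L)=\rho(a)$.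

**Step 3: lift after localizing at $z=1$.** $M$ need not be free, but it becomes free over a discrete valuation ring. Let $\mathcal O=\mathbb Q[z^{\pm1}]_{(z-1)}$. It is a localization of $S$, so $M\otimes_S\mathcal O$ embeds in $\mathcal O^{p_0}$; it is finitely generated and torsion-free, hence free. Since $\mathbb Q[z^{\pm1}]/(z-1)^e=\mathcal O/(z-1)^e$, $\rho_{\mathbb Q}$ extends to an $\mathcal O$-linear map on $M\otimes_S\mathcal O$, and by freeness this lifts to an $\mathcal O$-linear map $\tilde\mu:M\otimes_S\mathcal O\to\mathcal O$.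

**Step 4: clear denominators.** As $M$ is finitely generated, there is $f\in\mathbb Q[z^{\pm1}]$ with $f(1)\ne0$ and $f\tilde\mu(M)\subseteq\mathbb Q[z^{\pm1}]$. Choose $f_1\in\mathbb Q[z^{\pm1}]$ with $f_1f\equiv1$ mod $(z-1)^e$. Then $f_1f\tilde\mu$ still reduces to $\rho_{\mathbb Q}$. For suitable $l\ge1$ the map $\mu_0:=lf_1f\tilde\mu$ sends $M$ into $S$. It is $S$-linear, and $\mu_0(a)\equiv l\rho_{\mathbb Q}(a)$ mod $(z-1)^e$. Substituting $z=x^L$, and using that $R/(x-1)^e$ is torsion-free,
$$\mu_0(a)(x^L)\equiv l\,\rho(a)\ \text{ mod }(x-1)^eR .\tag{11}$$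

**Step 5: make the lift injective.** $\mu_0$ may have a kernel. We correct it by terms that vanish modulo $(x-1)^e$ and use the spare room in $R$ over $\mathbb Z[x^{\pm LN}]$. Let $N=p_0+1$ and
$$\mu(a)=\mu_0(a)(x^{LN})+\sum_{j=1}^{p_0}x^j(x^{LN}-1)^e\,\iota_j(a)(x^{LN})\in R .$$
This is $S$-linear if $z$ acts on $R$ by $x^{LN}$. The exponents $0,1,\dots,p_0$ are distinct mod $LN$, because $LN\ge p_0+1$. So $\mu(a)=0$ forces $(x^{LN}-1)^e\iota_j(a)(x^{LN})=0$ for $j=1,\dots,p_0$, hence $\iota(a)=0$ and $a=0$. Thus $\mu$ is injective. Replacing $x$ by $x^N$ in (11) gives a congruence mod $(x^N-1)^e$, hence mod $(x-1)^e$, so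
$$\mu(a)\equiv\mu_0(a)(x^{LN})\equiv l\,\rho(a)(x^N)=s_{N,l}(\rho(a))\ \text{ mod }(x-1)^e .$$

**Step 6: define $\Theta$.** Let $\Theta|_M=\mu$ and let $\Theta(t)\in W$ be any lift of $s_{N,l}(\rho(t))$. It has $m(\Theta(t))=LN\ne0$, and conjugation by it acts on $R$ as $x^{LN}$, that is, compatibly with $z$. So $\Theta(at^i)=\mu(a)\Theta(t)^i$ is a homomorphism on $K=M\rtimes\langle t\rangle$. If $\Theta(at^i)=1$, then $iLN=0$, so $i=0$, and $\mu(a)=0$, so $a=0$. The required reduction, with $k=N$, holds on $M$ and on $t$, hence on $K$. $\square$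

## 11. The finitely generated subgroups of $W^2$

We write elements of $W^2$ as $(w_1;w_2)$, and $R_1,R_2$ for the two base groups. The model groups are
$$\Gamma_{10}=\{\varepsilon(w_1)=m(w_2)\},\qquad\Gamma_{11}=\{\varepsilon(w_1)=m(w_2),\ \varepsilon(w_2)=m(w_1)\},\qquad\Delta=\{\tau(\bar w_1)=\bar w_2\text{ in }W_2\}.$$
By (10), $\Delta\le\Gamma_{11}\le\Gamma_{10}\le W^2$. In $\Gamma_{11}$ the two copies of $W$ are glued along their abelianizations $W_1$, and in $\Delta$ along their Heisenberg quotients $W_2$. For instance $(x-1;1)$, whose second coordinate is the identity of $W$, lies in $\Gamma_{11}$ but not in $\Delta$, since $\tau(0,1,0)=(0,-1,0)\ne1$.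

**Lemma 16.** The following sets generate, and the groups are finitely generated:
$$\begin{aligned}\Gamma_{10}&=\langle(x;1),\,(u;x),\,(x-1)R_1,\,R_2\rangle,\\ \Gamma_{11}&=\langle(x;u),\,(u;x),\,(x-1)R_1,\,(x-1)R_2\rangle,\\ \Delta&=\langle(x;u),\,(u;x),\,(x-1)^2R_1,\,(x-1)^2R_2\rangle.\end{aligned}$$

*Proof.* All listed elements satisfy the defining conditions. For $\Gamma_{10}$ and $\Gamma_{11}$, the first two generators have $m$-values $(1,0)$ and $(0,1)$. Multiply a given element by a word in them so that both $m$-values become $0$; the conditions then give $\varepsilon(w_1)=0$, and for $\Gamma_{11}$ also $\varepsilon(w_2)=0$, so the result lies in the listed submodules. For $\Delta$, multiply by a word in $(x;u),(u;x)$ so that $\bar w_1=1$, which is possible since $\bar x,\bar u$ generate $W_2$; then $\bar w_2=\tau(\bar w_1)=1$, so $w_i\in(x-1)^2R_i$. Each listed submodule is generated by one element under conjugation by the first two generators, which act on $R_1\oplus R_2$ as $(x,1)$ and $(1,x)$. $\square$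

**Proposition 17.** Every finitely generated $G\le W^2$ is biembeddable with one of $\mathbb Z^d$ $(d\ge0)$, $W\times\mathbb Z^e$ $(e\ge0)$, $W^2$, $\Gamma_{10}$, $\Gamma_{11}$, $\Delta$.

*Proof that Proposition 17 implies Theorem C.* Given a sequence in $[W^2]$, replace each term by its model. Infinitely many terms belong to one of the six families. In each family either all groups coincide, or the groups are indexed by $d$ or $e$ in $\mathbb N$, and a larger index gives a larger group. So some earlier term embeds in a later one, and $[W^2]$ is WQO. So is $[W^n]\subseteq[W^2]$ for $n\le2$. With Section 9 this proves Theorem C. $\blacksquare$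

*Proof of Proposition 17.* Let $K_i=\mathrm{pr}_i(G)\le W$, $B=R_1\oplus R_2$, $A=G\cap B$, $A_i=G\cap R_i$, and
$$\Lambda=\{(m(w_1),m(w_2)):(w_1;w_2)\in G\}\le\mathbb Z^2 .$$

**Case 1: $G$ abelian.** $G$ is finitely generated and torsion-free, so $G\cong\mathbb Z^d$.

**Case 2: $G$ nonabelian and some $K_i$ abelian.** Say $K_2\cong\mathbb Z^d$; then $K_1$ is nonabelian and $G\le W\times\mathbb Z^d$. We first shrink the abelian factor to the part that $G$ really sees. Let $C=G\cap(1\times\mathbb Z^d)$, of rank $e$, and let $p:\mathbb Z^d\to\mathbb Z^e$ be a homomorphism injective on $C$ (a suitable integer multiple of a linear projection of $\mathbb Q^d$ onto the span of $C$). The kernel of $\mathrm{id}\times p$ on $G$ lies in $C$, so it is trivial. So we may replace $G$ by its image; then $G\le W\times\mathbb Z^e$, and $C=G\cap(1\times\mathbb Z^e)$ (the image of the old $C$) has finite index in $\mathbb Z^e$.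

Let $G_1=\{w\in W:(w;1)\in G\}$. If $(w;c)\in G$ with $c\in C$, then $(w;1)\in G$; so $G\cap(W\times C)=G_1\times C$. This has finite index in $G$, so $G_1$ has finite index in $K_1$. By Lemma 5(c), $K_1$ contains a copy of $W$. The group $W$ has no abelian subgroup of finite index: such a subgroup would contain $x^a$ and $u^b$ for some $a,b\ge1$, and these do not commute. So $G_1$ is nonabelian and contains a copy of $W$. Since $C\cong\mathbb Z^e$, $W\times\mathbb Z^e\hookrightarrow G_1\times C\le G\le W\times\mathbb Z^e$.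

**Case 3: $K_1$ and $K_2$ both nonabelian.** Then neither coordinate vanishes identically on $\Lambda$, since otherwise some $K_i\le R$.

**Case 3a: $\Lambda$ has rank $1$.** Let $t\in G$ map to a generator $(m_1,m_2)$ of $\Lambda$; then $m_1m_2\ne0$ and $G\le B\rtimes\langle t\rangle$. As $t$ acts on $R_i$ as $x^{m_i}$, $B$ is free of rank $|m_1|+|m_2|$ over $\mathbb Z[t^{\pm1}]$. So $G\hookrightarrow W$ by Lemma 5(b), and $W\hookrightarrow G$ by Lemma 5(c). So $G$ is biembeddable with $W=W\times\mathbb Z^0$.

**Case 3b: $\Lambda$ has rank $2$.** Fix $p,q\ge1$ with $(p,0),(0,q)\in\Lambda$ and lifts in $G$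
$$g=\big((a,p);c\big),\qquad h=\big(b;(d,q)\big),\qquad a,b\in R_1,\ c,d\in R_2 .$$
Conjugation by $g$ on $B$ is multiplication by $(x^p,1)$, and conjugation by $h$ is multiplication by $(1,x^q)$. As $A$ is normal in $G$,
$$(g-1)A\subseteq A_1,\qquad(h-1)A\subseteq A_2.\tag{12}$$
Since $K_1$ is nonabelian, some element of $[G,G]\subseteq A$ has nonzero first coordinate. Applying $g-1$ gives $A_1\ne0$. Similarly $A_2\ne0$.

Now we ask how far one coordinate of an element of $G$ determines the other. Let $\delta_1=0$ if $G$ contains some $(1;w)$ with $m(w)\ne0$, and $\delta_1=1$ otherwise. Let $\delta_2=0$ if $G$ contains some $(w;1)$ with $m(w)\ne0$, and $\delta_2=1$ otherwise. Up to interchanging the factors, $(\delta_1,\delta_2)$ is $(0,0)$, $(1,0)$ or $(1,1)$. If $\delta_1=1$ and $(w_1;w_2),(w_1;w_2')\in G$, then $(1;w_2^{-1}w_2')\in G$, so $m(w_2)=m(w_2')$. Thus $\nu_1(w_1)=m(w_2)$ is a well-defined homomorphism $\nu_1:K_1\to\mathbb Z$. Likewise, if $\delta_2=1$ there is $\nu_2:K_2\to\mathbb Z$ with $\nu_2(w_2)=m(w_1)$.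

**Subcase (0,0).** $G$ contains $(G\cap(W\times1))\times(G\cap(1\times W))$. The first factor contains an element with $m\ne0$ (as $\delta_2=0$) and a nonzero element of $A_1$; these do not commute, so it contains a copy of $W$ by Lemma 5(c). The same holds for the second. So $W^2\hookrightarrow G\le W^2$.

**Subcase (1,0): $\Gamma_{10}\hookrightarrow G$.** We send the generators of Lemma 16 into $G$. As $\delta_2=0$, we may choose $p$ and $g$ so that $g=((a,p);1)$. Then $b\ne0$, since otherwise $h=(1;(d,q))$ would contradict $\delta_1=1$. Let $0\ne\alpha\in A_2$. By Lemma 5(a) there are injective homomorphisms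
$$\Theta_1:x\mapsto(a,p),\ u\mapsto b,\qquad\Theta_2:x\mapsto(d,q),\ u\mapsto\alpha .$$
The injective map $\Theta_1\times\Theta_2$ on $W^2$ sends $(x;1)\mapsto g$ and $(u;x)\mapsto h$. It sends $R_2$ onto $\mathbb Z[x^{\pm q}]\alpha\subseteq A_2$, because $A_2$ is stable under conjugation by $h$. By (2), $[g,h]=\big((x^p-1)b;0\big)\in A_1$, and $A_1$ is stable under conjugation by $g$, so $(x-1)R_1$ goes onto $\mathbb Z[x^{\pm p}](x^p-1)b\subseteq A_1$. Hence $\Gamma_{10}$ goes into $G$.

**Subcase (1,0): $G\hookrightarrow\Gamma_{10}$.** Here we need $\varepsilon$ of the first coordinate to become $m$ of the second, and Lemma 15 with $e=1$ is made for this. Apply it to $\rho=(\nu_1,m):K_1\to W_1=\mathbb Z^2$, with $\lambda=1$. We get an injective $\Theta_1:K_1\to W$ with $\varepsilon(\Theta_1(w_1))=l\,\nu_1(w_1)=l\,m(w_2)$ for $(w_1;w_2)\in G$. Let $\Theta_2=s_{l,1}|_{K_2}$, so $m(\Theta_2(w_2))=l\,m(w_2)$. Then $\Theta_1\times\Theta_2$ embeds $G$ in $\Gamma_{10}$.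

**Subcase (1,1): setup.** Now $b\ne0\ne c$: if $b=0$ then $h$ contradicts $\delta_1=1$, and if $c=0$ then $g$ contradicts $\delta_2=1$. Let
$$\Theta_1:x\mapsto(a,p),\ u\mapsto b,\qquad\Theta_2:x\mapsto(d,q),\ u\mapsto c,\qquad\Theta=\Theta_1\times\Theta_2 .$$
By Lemma 5(a), $\Theta$ is injective on $W^2$. Moreover $\Theta(x;u)=g$ and $\Theta(u;x)=h$. Put
$$\kappa=[g,h]=\big((x^p-1)b;\,-(x^q-1)c\big)\in A .$$

**Subcase (1,1): $\Delta\hookrightarrow G$ always.** By (12), $(g-1)\kappa=\big((x^p-1)^2b;0\big)\in A_1$ and $(h-1)\kappa=\big(0;-(x^q-1)^2c\big)\in A_2$. Since $A_1$ is stable under $g$ and $A_2$ under $h$, $\Theta((x-1)^2R_i)\subseteq A_i$ for $i=1,2$. By Lemma 16, $\Theta(\Delta)\le G$.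

**Subcase (1,1): $G\hookrightarrow\Gamma_{11}$ always.** By Lemma 15 with $e=1$, applied to $(\nu_1,m)$ on $K_1$ and to $(\nu_2,m)$ on $K_2$, there are injective $\Theta_i':K_i\to W$ with
$$(\varepsilon,m)\circ\Theta_1'=(l\nu_1,km),\qquad(\varepsilon,m)\circ\Theta_2'=(l'\nu_2,k'm).$$
By (7), $s_{l',k'}\Theta_1'\times s_{l,k}\Theta_2'$ maps $(w_1;w_2)\in G$ to a pair whose first coordinate has $(\varepsilon,m)=\big(k'l\,m(w_2),\,l'k\,m(w_1)\big)$ and whose second coordinate has $(\varepsilon,m)=\big(kl'\,m(w_1),\,lk'\,m(w_2)\big)$. So it embeds $G$ in $\Gamma_{11}$.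

Thus $G$ lies between $\Delta$ and $\Gamma_{11}$. What decides between the two is whether $\kappa$ splits, up to multiples, into its two coordinates within $G$.

**Subcase (1,1)(i): $k\kappa\in A_1\oplus A_2$ for some $k\ge1$.** We show $\Gamma_{11}\hookrightarrow G$. From $[g,h_1h_2]=[g,h_1]\cdot h_1[g,h_2]h_1^{-1}$ and (12),
$$[g,h^k]=\sum_{i<k}h^i\kappa\equiv k\kappa\ \text{ mod }A_2,$$
so $[g,h^k]\in A_1\oplus A_2$. Replace $h$ by $h^k=(kb;(d',kq))$, for the appropriate $d'\in R_2$. This is again a lift of the form considered, with $b,q$ replaced by $kb,kq$, and everything above holds for it. So we may assume $\kappa\in A_1\oplus A_2$, that is, $\big((x^p-1)b;0\big)\in A_1$ and $\big(0;(x^q-1)c\big)\in A_2$. Then $\Theta((x-1)R_i)\subseteq A_i$, and by Lemma 16 $\Theta(\Gamma_{11})\le G$. So $G$ is biembeddable with $\Gamma_{11}$.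

**Subcase (1,1)(ii): no such $k$.** We show $G\hookrightarrow\Delta$, in four steps. For this $G$ needs a homomorphism to the Heisenberg group $W_2$ that factors through each projection.

**Step (ii-1): an invariant functional detecting $\kappa$.** Let $N=G/(A_1\oplus A_2)$ and $D=A/(A_1\oplus A_2)\le N$. Since $A$ is abelian, $G$ acts on $D$ by conjugation through $G/A=\Lambda$. By (12), $g$ and $h$ act trivially on $D$, so $G$ acts through the finite group $Q=\Lambda/\langle(p,0),(0,q)\rangle$. The image $\bar\kappa\in D$ has infinite order, by assumption. It is $G$-invariant: for $f\in G$ we have $fgf^{-1}\in Ag$ and $fhf^{-1}\in Ah$, because $\Lambda$ is abelian. In $N$ the images of $g$ and $h$ commute with the abelian group $D$, so the factors from $D$ do not affect the commutator, and $f\bar\kappa f^{-1}=[fgf^{-1},fhf^{-1}]=\bar\kappa$ in $N$. Choose a linear functional on $D\otimes\mathbb Q$ with value $1$ on $\bar\kappa\otimes1$ and average it over $Q$. This gives a $G$-invariant homomorphism $\mathsf d:D\to\mathbb Q$ with $\mathsf d(\bar\kappa)=1$.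

**Step (ii-2): a central extension of $\Lambda$.** $\ker\mathsf d$ is normal in $N$, by invariance. Put $N_1=N/\ker\mathsf d$. It is an extension of $N/D=\Lambda$ by $\mathsf d(D)\le\mathbb Q$, and it is central, again because $\mathsf d$ is invariant. Commutators of lifts define a bilinear alternating form $\omega$ on $\Lambda$ with values in $\mathsf d(D)$, and $\omega((p,0),(0,q))=\mathsf d(\bar\kappa)=1$. Alternating forms on $\mathbb Q^2$ are multiples of the determinant, so
$$\omega(v,v')=\frac{v_1v_2'-v_2v_1'}{pq}.$$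

**Step (ii-3): a homomorphism $\rho:G\to W_2$.** Let $\mathrm{Heis}(\mathbb Q)$ be the group of rational triples $(\alpha,\beta,m)$ with the multiplication (8); formula (9) holds in it. Let $\lambda_1,\lambda_2$ be a basis of $\Lambda$ with lifts $f_1,f_2\in N_1$, and let $F_i\in\mathrm{Heis}(\mathbb Q)$ have $(m,\alpha)=\lambda_i$. Every element of $N_1$ is uniquely $f_1^if_2^j\zeta$ with $\zeta\in\mathsf d(D)$ central, and $[f_1,f_2]=\omega(\lambda_1,\lambda_2)$. By (9), $[F_1,F_2]=\big(0,\,pq\,\omega(\lambda_1,\lambda_2),\,0\big)$. In both groups products are reordered by the same rule $f_2^jf_1^{i'}=[f_1,f_2]^{-ji'}f_1^{i'}f_2^j$, so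
$$f_1^if_2^j\zeta\ \mapsto\ F_1^iF_2^j\,(0,\,pq\,\zeta,\,0)$$
is a homomorphism $N_1\to\mathrm{Heis}(\mathbb Q)$ whose $(m,\alpha)$-part is the projection to $\Lambda$. Its image is finitely generated and has integral $m$ and $\alpha$. Let $T\ge1$ be a common denominator of the $\beta$-entries of finitely many generators; by (8), and since $(\alpha,\beta,m)^{-1}=(-\alpha,-\beta+m\alpha,-m)$, all $\beta$-entries of the image lie in $\frac1T\mathbb Z$. The map $(\alpha,\beta,m)\mapsto(T\alpha,T\beta,m)$ is an automorphism of $\mathrm{Heis}(\mathbb Q)$. Composing with it, we obtain $\rho:G\to W_2$ with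
$$\rho(A_1\oplus A_2)=1,\qquad m(\rho(w_1;w_2))=m(w_1),\qquad\varepsilon(\rho(w_1;w_2))=T\,m(w_2).$$

**Step (ii-4): factor through both coordinates and lift.** Since $\delta_1=1$, an element $(1;w)\in G$ has $m(w)=0$; so $\ker(\mathrm{pr}_1|_G)=A_2$. Similarly $\ker(\mathrm{pr}_2|_G)=A_1$. Hence
$$\rho=\rho_1\circ\mathrm{pr}_1,\qquad\tau\rho=\rho_2\circ\mathrm{pr}_2$$
for homomorphisms $\rho_i:K_i\to W_2$. We have $m\circ\rho_1=m$, and by (10) $m\circ\rho_2=T\,m$. Lemma 15 with $e=2$, and with $\lambda=1$ and $\lambda=T$ respectively, gives injective $\Theta_i':K_i\to W$ with $\overline{\Theta_1'}=s_{k,l}\rho_1$ and $\overline{\Theta_2'}=s_{k',l'}\rho_2$. Put $\Theta_1''=s_{l',k'}\Theta_1'$ and $\Theta_2''=s_{l,k}\Theta_2'$, both injective. For $w=(w_1;w_2)\in G$, by (7) and (10),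
$$\tau\big(\overline{\Theta_1''(w_1)}\big)=\tau\,s_{kl',\,lk'}\,\rho(w)=s_{lk',\,kl'}\,\tau\rho(w)=s_{l,k}s_{k',l'}\,\rho_2(w_2)=\overline{\Theta_2''(w_2)} .$$
So $\Theta_1''\times\Theta_2''$ embeds $G$ in $\Delta$. With $\Delta\hookrightarrow G$, $G$ is biembeddable with $\Delta$. This is the last case, and it completes the proof of Proposition 17 and with it that of Theorem C. $\square$
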